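# Sets of uniqueness of full measure for spherically summed trigonometric series

## 1. A tent over a square, and the square with a dense set of holes

Let $h$ be the tent on the circle $\mathbb R/2\pi\mathbb Z$: $h(x)=\max(0,1-|x|)$ for $|x|\le\pi$. Its Fourier coefficients can be computed by hand. For $k\neq 0$, one integration by parts gives
$$\hat h(k)=\frac1{2\pi}\int_{-1}^1(1-|x|)e^{-ikx}dx=\frac1\pi\int_0^1(1-x)\cos kx\,dx=\frac1{\pi k}\int_0^1\sin kx\,dx=\frac{1-\cos k}{\pi k^2},$$
and $\hat h(0)=\frac1{2\pi}$. These numbers are summable, so $\sum\hat h(k)e^{ikx}$ converges absolutely and uniformly, and its sum is $h$. On the two-dimensional torus take $T(x)=h(x_1)h(x_2)$. Its coefficients $\hat h(\xi_1)\hat h(\xi_2)$ are absolutely summable, so in any order of summation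
$$\sum_{\xi\in\mathbb Z^2}\hat h(\xi_1)\hat h(\xi_2)e^{i\langle\xi,x\rangle}=T(x)\quad\text{for every }x.$$
The sum is $0$ at every point outside the square $Q=(-1,1)^2$, although the coefficients are not all $0$. Knowing that a series sums to $0$ off $Q$ does not force the series to vanish. The same holds for every set with an interior point: take a nonzero $C^\infty$ function supported in a small ball inside the set.

Now punch holes. Let $D$ be a countable dense subset of $Q$, and consider $Q\setminus D$. It has the same area $4$ as $Q$, but empty interior. The tent no longer works, since $T>0$ on $D$. In fact no series with $\sum|a_\xi|<\infty$ works: its sum is continuous and vanishes on $D$ and off $Q$, hence everywhere, so all its coefficients are $0$. A nonzero series that sums to $0$ off $Q\setminus D$, if there is one, must be more delicate. Does positive area alone guarantee that such a series exists?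

**Definition (U-set).** Let $\mathbb T^d=(\mathbb R/2\pi\mathbb Z)^d$. A set $E\subset\mathbb T^d$ is a *set of uniqueness*, or *$U$-set*, if the following holds: whenever
$$\lim_{R\to\infty}\sum_{|\xi|\le R}a_\xi e^{i\langle\xi,x\rangle}=0\quad\text{for all }x\in\mathbb T^d\setminus E ,$$
then $a_\xi=0$ for all $\xi\in\mathbb Z^d$. Here $|\xi|$ is the Euclidean norm.

So $Q$ is not a $U$-set, and a $U$-set always has empty interior. Two facts are known: all countable subsets of $\mathbb T^d$ are $U$-sets, and for $d=1$ no set of positive Lebesgue measure is a $U$-set. The paper "Sets of uniqueness for spherically convergent multiple trigonometric series" is the source of the following conjecture: *if $d\ge2$, then no set of positive measure can be a $U$-set.* We prove that the conjecture is false in every dimension $d\ge2$. Write $|E|$ for Lebesgue measure.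

**Theorem A.** Let $d\ge2$ and $0<\tau<(2\pi)^d$. There is a closed $U$-set $E\subset\mathbb T^d$ with $|E|>(2\pi)^d-\tau$. Hence the conjecture is false.

**Theorem B.** Let $d\ge2$. There is a $U$-set $E\subset\mathbb T^d$ with $|\mathbb T^d\setminus E|=0$.

A subset of a $U$-set is a $U$-set, directly from the definition. So Theorem B gives, for $d\ge2$, $U$-sets of every measure in $[0,(2\pi)^d]$. For $d=1$ this fails by the known fact above, so the proof must use $d\ge2$ somewhere, and we shall watch for the place.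

## 2. Spherical sums and the distribution behind them

All balls are open with radius $<\pi$, $|x-y|$ is the distance on $\mathbb T^d$, and $\theta B$ is the ball concentric with $B$ with radius multiplied by $\theta$. Put $\hat\varphi(\xi)=(2\pi)^{-d}\int\varphi\, e^{-i\langle\xi,x\rangle}dx$. For a series with coefficients $a_\xi$ define
$$S_N=\sum_{|\xi|^2\le N}a_\xi e^{i\langle\xi,x\rangle},\qquad A_n=\sum_{|\xi|^2=n}a_\xi e^{i\langle\xi,x\rangle},\qquad \varepsilon_n=\sum_{|\xi|^2=n}|a_\xi|^2 .$$
Since $|\xi|^2$ is an integer, the sum over $|\xi|\le R$ is $S_{\lfloor R^2\rfloor}$, so spherical convergence at $x$ is convergence of the sequence $S_N(x)$. It implies $A_n(x)=S_n(x)-S_{n-1}(x)\to0$. For example, if $d=2$ and all $a_\xi=1$, then $\varepsilon_0=1$, $\varepsilon_1=4$, $\varepsilon_2=4$, $\varepsilon_3=0$ (so $S_3=S_2$), $\varepsilon_4=4$, $\varepsilon_5=8$.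

If the $a_\xi$ grow at most polynomially, $f=\sum a_\xi e^{i\langle\xi,x\rangle}$ is a distribution, with
$$\langle f,\varphi\rangle=(2\pi)^d\sum_\xi a_\xi\hat\varphi(-\xi),\qquad e^{t\Delta}f=\sum_\xi e^{-t|\xi|^2}a_\xi e^{i\langle\xi,x\rangle},\qquad \|f\|_{H^\tau}^2=\sum_\xi(1+|\xi|^2)^\tau|a_\xi|^2 .$$
The support $\operatorname{supp}f$ is the complement of the largest open set on which $f=0$. By Cauchy–Schwarz, $|\langle f,w\rangle|\le(2\pi)^d\|f\|_{H^{-\tau}}\|w\|_{H^\tau}$, so the pairing extends to $w\in H^\tau$ when $f\in H^{-\tau}$.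

**Smooth multipliers.** For $\tau\ge0$ and $\varphi\in C^\infty(\mathbb T^d)$ we have $\|\varphi w\|_{H^\tau}\le C_{\tau,\varphi}\|w\|_{H^\tau}$. Indeed $1+|\xi|\le(1+|\zeta|)(1+|\xi-\zeta|)$ and $\frac12(1+x)^2\le1+x^2\le(1+x)^2$ for $x\ge0$, so $(1+|\xi|^2)^{\tau/2}\le2^{\tau/2}(1+|\zeta|)^\tau(1+|\xi-\zeta|^2)^{\tau/2}$. Insert this into $\widehat{\varphi w}(\xi)=\sum_\zeta\hat\varphi(\zeta)\hat w(\xi-\zeta)$ and use the triangle inequality in $\ell^2$: one may take $C_{\tau,\varphi}=2^{\tau/2}\sum_\zeta(1+|\zeta|)^\tau|\hat\varphi(\zeta)|$.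

**Real reduction.** $\operatorname{Re}S_N$ and $\operatorname{Im}S_N$ are the spherical partial sums of the series with coefficients $b_\xi=(a_\xi+\overline{a_{-\xi}})/2$ and $c_\xi=(a_\xi-\overline{a_{-\xi}})/2i$, and $a_\xi=b_\xi+ic_\xi$. If $S_N\to0$ at a point, both of these tend to $0$ there. So in proving that a set is a $U$-set we may assume that $S_N$, and hence $f$, is real.

**Two textbook tools.** *Baire:* an open subset of $\mathbb T^d$, the intersection of a closed set with an open set, and a $G_\delta$ subset of $\mathbb T^d$ are Baire spaces. If such a nonempty space is a countable union of relatively closed sets, one of them has an interior point relative to the space. *Schur's test:* if all row sums and column sums of $|k(\xi,\eta)|$ are at most $C$, then $|\sum k(\xi,\eta)a_\xi\bar a_\eta|\le C\sum|a_\xi|^2$.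

**Fact 1.** (i) If $f$ is a distribution and $S_N(x)\to0$, then $e^{t\Delta}f(x)\to0$ as $t\to0^+$. (ii) If $f\in L^\infty(B')$ for a ball $B'$, then on every smaller concentric ball $B''$ the functions $e^{t\Delta}f$ are uniformly bounded for small $t>0$ and tend to $f$ a.e.

*Proof.* (i) For fixed $t>0$, $S_N(x)$ grows at most polynomially in $N$, so Abel summation gives $e^{t\Delta}f(x)=\sum_N(e^{-tN}-e^{-t(N+1)})S_N(x)$. The weights are positive, have sum $1$, and each tends to $0$ as $t\to0$. So these averages of a null sequence tend to $0$.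

(ii) Let $\theta\in C_c^\infty(B')$, $0\le\theta\le1$, $\theta=1$ on a ball slightly larger than $B''$, and split $f=\theta f+(1-\theta)f$. The heat kernel is $G_t(y)=\sum_{m\in\mathbb Z^d}(4\pi t)^{-d/2}e^{-|y+2\pi m|^2/4t}$; it is positive with integral $1$ and Fourier coefficients $(2\pi)^{-d}e^{-t|\xi|^2}$. So $e^{t\Delta}(\theta f)=G_t*(\theta f)$ is bounded by $\|\theta f\|_\infty$ and converges to $\theta f$ at its Lebesgue points. For $x\in B''$ we have $e^{t\Delta}((1-\theta)f)(x)=\langle f,(1-\theta)G_t(x-\cdot)\rangle$. The function $1-\theta$ is supported at a positive distance from $B''$, and $G_t$ with all its derivatives tends to $0$ uniformly away from the origin. So these test functions tend to $0$ in $C^\infty$, uniformly in $x\in B''$, and this part tends to $0$ uniformly on $B''$. $\square$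

## 3. What one point of convergence sees in dimensions one and three

Let $W\in C_c^\infty(\{|x|<\pi\})$ be radial. Then $\hat W(\xi)=m(|\xi|)$ for a function $m$ which, with $m'$, is smooth and rapidly decreasing on $[0,\infty)$: up to a constant, $m$ is the restriction to a ray of the Fourier transform on $\mathbb R^d$ of a function in $C_c^\infty(\mathbb R^d)$. Translate $W$ to a center $x_0$ and write $m(|\xi|)=-\int_{|\xi|}^\infty m'(r)\,dr$. Since $m'$ decays rapidly and $a_\xi$ grows at most polynomially, we may interchange sum and integral: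
$$\langle f,W(\cdot-x_0)\rangle=(2\pi)^d\sum_\xi a_\xi e^{i\langle\xi,x_0\rangle}m(|\xi|)=-(2\pi)^d\int_0^\infty S_{\lfloor r^2\rfloor}(x_0)\,m'(r)\,dr .\tag{1}$$
So the partial sums *at the single point* $x_0$ determine all radial averages of $f$ around $x_0$. If $|S_N(x_0)|\le M$ for all $N$, the average is at most $(2\pi)^dM\int_0^\infty|m'|$. The cost of a test function is the total variation of its multiplier.

Suppose now that we already know that $f=0$ on an open set $U$ of small measure, and that $x_0\in U$. The sensible plan is to show $\langle f,\psi(|\cdot-x_0|)\rangle=0$ for every $\psi\in C_c^\infty((0,\pi))$, for a dense set of $x_0$. With $W=\psi(|x|)$ alone, (1) gives only a bound. But we can change $\psi(|x-x_0|)$ inside $U$ for free. Take a $2\pi$-periodic $\varphi$ with mean zero that equals $1$ off $(-\varepsilon,\varepsilon)+2\pi\mathbb Z$, and replace $\psi(|x|)$ by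
$$W(x)=\psi(|x|)\,\varphi(\lambda|x|).$$
The difference lives on thin shells around $x_0$, which we can put into $U$. Since $\varphi$ has only frequencies $k\ne0$, the multiplier of $W$ lives near the radii $|k|\lambda$. What is its variation? Let us test $\varphi(s)=\cos s$.

*Dimension one.* Here $\hat W(r)=\frac1\pi\int\psi(t)\cos(\lambda t)\cos(rt)\,dt$. So $m(r)=C(r+\lambda)+C(r-\lambda)$ with $C(r)=\frac1{2\pi}\int\psi(t)\cos(rt)\,dt$, and $\int_0^\infty|m'|\to\int_{\mathbb R}|C'|$ as $\lambda\to\infty$. The bump moves to $r\approx\lambda$ but does not shrink.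

*Dimension three.* The unit sphere satisfies $\int_{S^2}e^{i\rho\omega_1}d\sigma=4\pi\frac{\sin\rho}\rho$, so
$$m(r)=\frac1{2\pi^2}\int\psi(t)\cos(\lambda t)\,t^2\,\frac{\sin rt}{rt}\,dt=\frac{S(r+\lambda)+S(r-\lambda)}r,\qquad S(r)=\frac1{4\pi^2}\int t\psi(t)\sin(rt)\,dt .$$
For $r\ge\lambda/2$, $|m'|\le\frac2\lambda(|S'(r+\lambda)|+|S'(r-\lambda)|)+\frac4{\lambda^2}(|S(r+\lambda)|+|S(r-\lambda)|)$, whose integral is $O(1/\lambda)$ for $\lambda\ge1$. For $r\le\lambda/2$, use that $S$ is odd: $m(r)=\frac1r\int_{-r}^rS'(\lambda+v)\,dv=\int_{-1}^1S'(\lambda+ru)\,du$, so $|m'(r)|\le2\sup_{|v|\ge\lambda/2}|S''(v)|=O(\lambda^{-2})$, and the integral over $[0,\lambda/2]$ is again $O(1/\lambda)$. The variation *decays* like $1/\lambda$.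

Here is why the decay matters. Let $\alpha(\varepsilon)=\sum_k|\hat\varphi(k)|$ be the factor that passing from $\cos$ to $\varphi$ costs. Since $\int\varphi=0$ and $\varphi=1$ off an interval of length $2\varepsilon$, we have $\int_{-\varepsilon}^\varepsilon\varphi=-(2\pi-2\varepsilon)$. So
$$\alpha(\varepsilon)\ge\sup|\varphi|\ge\frac\pi\varepsilon-1 .$$
Thin shells are expensive. In dimension one nothing pays for them, and the bound $CM\alpha(\varepsilon)$ blows up as the shells get thin. (For fixed $\varphi$ and $\lambda\to\infty$ one could use $S_N(x_0)\to0$ and not only boundedness, but the rate of that convergence depends on the series, while the set must be built before the series is given.) In dimension three we fix $\varepsilon$ first and then choose $\lambda$ so large that $\alpha(\varepsilon)/\lambda$ is small. The total measure of the shells is governed by $\varepsilon$ alone: raising $\lambda$ makes the shells more numerous and thinner in proportion. The next section shows that the gain is $\lambda^{-(d-1)/2}$ in general,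 which is a gain exactly when $d\ge2$.

## 4. The variation of a radial multiplier for $d\ge2$

**Lemma 2.** Let $d\ge2$, $\psi\in C_c^\infty((0,\pi))$. There is $C_\psi$ such that for all real $\lambda\ge1$ and all mean-zero $\varphi=\sum_{k\ne0}c_ke^{iks}\in C^\infty(\mathbb R/2\pi\mathbb Z)$ the following holds. Put $W(x)=\psi(|x|)\varphi(\lambda|x|)$ for $|x|<\pi$, extended by $0$ to $\mathbb T^d$, and
$$V=C_\psi\,\lambda^{-(d-1)/2}\sum_{k\ne0}|c_k|\,|k|^{-(d-1)/2}.$$
If $f=\sum a_\xi e^{i\langle\xi,x\rangle}$ is a distribution and $\sup_N|S_N(x_0)|\le M$, then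
$$|\langle e^{t\Delta}f,W(\cdot-x_0)\rangle|\le2(2\pi)^dMV\quad\text{for all }t\ge0.\tag{2}$$

*Proof.* **Step 1: write the multiplier.** In polar coordinates, $\hat W(\xi)=m(|\xi|)$ with
$$m(r)=\int_0^\pi\psi(t)\varphi(\lambda t)\,t^{d-1}j(rt)\,dt,\qquad j(\rho)=(2\pi)^{-d}\int_{S^{d-1}}e^{i\rho\omega_1}d\sigma(\omega).$$

**Step 2: split $j$ into two oscillations with decaying amplitudes.** This replaces $\sin\rho/\rho$ from dimension three. With $q=(d-3)/2\ge-\frac12$, integrating over the slices $\omega_1=s$ gives $j(\rho)=c_d\int_{-1}^1e^{i\rho s}(1-s^2)^q\,ds$. The principal branch of $(1-s^2)^q$ is analytic in the half-strip $\{|\operatorname{Re}s|<1,\ \operatorname{Im}s>0\}$, because $1-s^2\in(-\infty,0]$ only for real $s$ with $|s|\ge1$. Its singularities at $\pm1$ are integrable, and for $\rho>0$ the integrand decays exponentially as $\operatorname{Im}s\to\infty$. By Cauchy's theorem we may replace $[-1,1]$ by the path going up the ray $s=-1+iy$ and coming down the ray $s=1+iy$. On $s=\pm1+iy$ we have $1-s^2=y(y\mp2i)$. Hence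
$$j(\rho)=e^{i\rho}b_+(\rho)+e^{-i\rho}b_-(\rho),\qquad b_\pm(\rho)=\mp ic_d\int_0^\infty e^{-\rho y}y^q(y\mp2i)^q\,dy .$$
Since $|(y\mp2i)^q|\le C(1+y^{\max(q,0)})$, differentiation under the integral gives, for every $a>0$, $l\ge0$ and $\rho\ge a$,
$$|b_\pm^{(l)}(\rho)|\le C\int_0^\infty e^{-\rho y}y^{q+l}(1+y^{\max(q,0)})\,dy\le C_{l,a}\,\rho^{-q-l-1}=C_{l,a}\,\rho^{-(d-1)/2-l}.$$
Therefore $j'(\rho)=e^{i\rho}\beta_+(\rho)+e^{-i\rho}\beta_-(\rho)$ with $\beta_\pm=b_\pm'\pm ib_\pm$, and
$$|\beta_\pm^{(l)}(\rho)|\le C'_{l,a}\,\rho^{-(d-1)/2-l}\qquad(\rho\ge a).$$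

**Step 3: show $\int_0^\infty|m'|\le V$.** Since $\sum|c_k|<\infty$, $m'=\sum_kc_kI_k$ with $I_k(r)=\int\psi(t)\,t^d\,e^{ik\lambda t}j'(rt)\,dt$. Let $\operatorname{supp}\psi\subset[a,\pi)$ with $a>0$, $\kappa=|k|\lambda\ge1$, and $N=d+1$.

For $r\ge1$, $I_k(r)=\sum_\pm\int\psi(t)t^d\beta_\pm(rt)e^{i(k\lambda\pm r)t}dt$. On $\operatorname{supp}\psi$ we have $rt\ge a$, so $|\partial_t^l[\beta_\pm(rt)]|=r^l|\beta_\pm^{(l)}(rt)|\le C_l\,r^{-(d-1)/2}$. Also $|k\lambda\pm r|\ge|\kappa-r|$. Integrating by parts $N$ times, or not at all, whichever is better,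
$$|I_k(r)|\le C_\psi\,r^{-(d-1)/2}(1+|\kappa-r|)^{-N}.$$
For $0\le r\le1$, all $t$-derivatives of $j'(rt)$ are bounded on $\operatorname{supp}\psi$, because $j$ is smooth. So $N$ integrations by parts against $e^{ik\lambda t}$ give $|I_k(r)|\le C_\psi\kappa^{-N}$.

Now integrate in $r$. The interval $[0,1]$ contributes at most $C_\psi\kappa^{-N}$. On $[1,\kappa/2]$, if nonempty, $|\kappa-r|\ge\kappa/2$ and $r^{-(d-1)/2}\le1$, so it contributes at most $C_\psi\kappa^{1-N}$. On $[\max(1,\kappa/2),\infty)$ we have $r^{-(d-1)/2}\le C\kappa^{-(d-1)/2}$, and $(1+|\kappa-r|)^{-N}$ is integrable. Since $N-1=d\ge(d-1)/2$ and $\kappa\ge1$,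
$$\int_0^\infty|I_k|\le C_\psi(\kappa^{-N}+\kappa^{1-N}+\kappa^{-(d-1)/2})\le C'_\psi(|k|\lambda)^{-(d-1)/2}.$$
Sum over $k$, and let the $C_\psi$ of the statement be $C_\psi'$.

**Step 4: insert the heat factor and sum by parts.** Let $p(r)=e^{-tr^2}m(r)$. Since $m\to0$ at infinity, $\sup|m|\le\int|m'|$, so
$$\int_0^\infty|p'|\le\int_0^\infty|m'|+\sup|m|\int_0^\infty2tr\,e^{-tr^2}dr\le2V .$$
The derivation of (1), with $p$ in place of $m$, gives $\langle e^{t\Delta}f,W(\cdot-x_0)\rangle=-(2\pi)^d\int_0^\infty S_{\lfloor r^2\rfloor}(x_0)\,p'(r)\,dr$. Its modulus is at most $(2\pi)^dM\cdot2V$. $\square$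

**Fact 3.** Let $O\subset\mathbb T^d$ be open, $X$ dense in $O$, $0<\rho_0\le\pi$. If $\langle f,\psi(|\cdot-x_0|)\rangle=0$ for all $x_0\in X\cap O$ and all $\psi\in C_c^\infty((0,\rho_0))$, then $f=0$ on $O$.

*Proof.* The pairing depends continuously on $x_0$, so it vanishes for all $x_0\in O$; that is, $f*\psi(|\cdot|)=0$ on $O$. Choose $\psi_\delta\ge0$ in $C_c^\infty((0,\delta))$ with $\int\psi_\delta(|x|)\,dx=1$. As $\delta\to0$, $f*\psi_\delta(|\cdot|)\to f$ as distributions, so $f=0$ on $O$. $\square$

## 5. Thin shells around a dense set of centers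

We now build the set of Theorem A. For $\varepsilon\in(0,1)$ let $\varphi_\varepsilon\in C^\infty(\mathbb R/2\pi\mathbb Z)$ have mean $0$ and equal $1$ off $(-\varepsilon,\varepsilon)+2\pi\mathbb Z$; for instance $1-2\pi\rho$ with $\rho$ the periodization of a smooth bump of integral $1$ supported in $(-\varepsilon,\varepsilon)$. Let $\alpha(\varepsilon)=\sum_k|\hat\varphi_\varepsilon(k)|<\infty$. Let $X=\{x_1,x_2,\dots\}$ be dense in $\mathbb T^d$, and for $i,j\ge1$ let
$$H_{ij}=\{x:0<|x-x_i|<\pi,\ \lambda_{ij}|x-x_i|\in(-2\varepsilon_{ij},2\varepsilon_{ij})+2\pi\mathbb Z\},$$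
an open set. If $\lambda_{ij}\ge1$, the admissible radii lie in at most $\lambda_{ij}/2+2$ intervals of length $4\varepsilon_{ij}/\lambda_{ij}$, of total length at most $2\varepsilon_{ij}+8\varepsilon_{ij}/\lambda_{ij}\le10\,\varepsilon_{ij}$. So $|H_{ij}|\le10\,|S^{d-1}|\,\pi^{d-1}\varepsilon_{ij}$, *whatever $\lambda_{ij}\ge1$ is*. The parameters are chosen in this order.

1. Choose $\varepsilon_{ij}\in(0,1)$ so small that $\sum_{i,j}|H_{ij}|<\tau/2$ for any choice of the $\lambda_{ij}\ge1$.
2. Choose $\lambda_{ij}\ge1$ with $\alpha(\varepsilon_{ij})\lambda_{ij}^{-(d-1)/2}\le1/j$. This is possible because $d\ge2$.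
3. Choose balls $B_i$ centered at $x_i$ with $\sum|B_i|<\tau/2$.

Let $U=\bigcup H_{ij}\cup\bigcup B_i$ and $E=\mathbb T^d\setminus U$. Then $E$ is closed, $|E|>(2\pi)^d-\tau$, and every $x_i$ lies in $U$.

**Lemma 4.** If $f$ is a distribution with $f=0$ on $U$, and $M_i=\sup_N|S_N(x_i)|<\infty$ for every $i$, then $f=0$.

*Proof.* Let $\psi\in C_c^\infty((0,\pi))$ and $W_{ij}(x)=\psi(|x|)\varphi_{\varepsilon_{ij}}(\lambda_{ij}|x|)$. The function $\psi(|\cdot-x_i|)-W_{ij}(\cdot-x_i)$ is supported where $|x-x_i|\in\operatorname{supp}\psi$ and $\operatorname{dist}(\lambda_{ij}|x-x_i|,2\pi\mathbb Z)\le\varepsilon_{ij}$. This is a compact subset of $H_{ij}\subset U$, where $f=0$. By Lemma 2 with $t=0$,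
$$|\langle f,\psi(|\cdot-x_i|)\rangle|=|\langle f,W_{ij}(\cdot-x_i)\rangle|\le2(2\pi)^dM_iC_\psi\,\alpha(\varepsilon_{ij})\lambda_{ij}^{-(d-1)/2}\le2(2\pi)^dM_iC_\psi/j$$
for every $j$. The left side does not depend on $j$, so it is $0$. Fact 3 with $O=\mathbb T^d$ gives $f=0$. $\square$

So Theorem A is reduced to this: if $S_N\to0$ at every point of the open set $U$, then the series is a distribution and it vanishes on $U$. Pointwise convergence with no uniformity must be turned into vanishing as a distribution. This takes the next four sections.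

## 6. Lattice points on spheres, and $\varepsilon_n\to0$

By Baire, $|S_N|\le m$ for all $N$ on some ball $B\subset U$, so $A_n\to0$ boundedly there. To deduce $\varepsilon_n\to0$ we need to compare $\int_B|A_n|^2$ with $\varepsilon_n$. In dimension one this is easy by hand: for $n=k^2$, $P=ae^{ikx}+be^{-ikx}$ and $B=(-r,r)$,
$$\int_B|P|^2=2r(|a|^2+|b|^2)+2\operatorname{Re}(a\bar b)\,\frac{\sin 2kr}k\ \ge\ \Big(2r-\frac{|\sin2kr|}k\Big)(|a|^2+|b|^2).$$
For each $k$ the last factor is positive, and it tends to $2r$. Large $k$ is harmless because the two frequencies are far apart; small $k$ is a finite-dimensional matter. In higher dimensions frequencies on one sphere can be close together however large the sphere is. For $d=2$, $(n,n+1)$ and $(n+1,n)$ lie on one circle at distance $\sqrt2$. For $d=3$, the sphere $|\xi|^2=M^2+25$ contains the twelve points $(a,b,M)$ with $a^2+b^2=25$, a cluster of diameter $10$ for every $M$. But that cluster lies on a circle, a sphere of lower dimension, and this suggests an induction.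

**Lemma 5.** For every ball $B$ there is $c_B>0$ such that $\int_B|P|^2\ge c_B\sum|a_\xi|^2$ for all $n\ge0$ and all $P=\sum_{|\xi|^2=n}a_\xi e^{i\langle\xi,x\rangle}$.

**Definition (type-$k$ sphere, $\rho$-component).** A *type-$k$ sphere* is a set $\Gamma=\{x\in Y:|x-p|=R\}$ with $Y\subset\mathbb R^d$ affine of dimension $k$, $p\in Y$, $R\ge0$; for type $0$ it is a point. Given $\rho\ge1$, join points of $\mathbb Z^d\cap\Gamma$ at distance $\le\rho$; the connected components are called *$\rho$-components*. They are finite.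

The intersection of a type-$k$ sphere with an affine subspace of $Y$ of dimension $l$ is empty or a type-$l$ sphere. For instance, the circle $|\xi|^2=25$ in $\mathbb Z^2$ has twelve lattice points. For $\rho=\sqrt2$ the $\rho$-components are the four pairs such as $\{(3,4),(4,3)\}$ and the four singletons such as $\{(5,0)\}$. For $\rho=4$ there is one component, since $(5,0)$ and $(4,3)$ are at distance $\sqrt{10}$.

*Proof of Lemma 5.* **Step 1: a big sphere has no small full-dimensional cluster.** *If $k\ge1$ and $k+1$ affinely independent points $q_0,\dots,q_k\in\mathbb Z^d$ lie on a type-$k$ sphere of radius $R$ at mutual distances $\le L$, then $R\le kL^{k+1}/2$.* Clearly $R>0$. Let $v_i=q_i-q_0$ and $e=(p-q_0)/R$, a unit vector. From $|v_i-Re|=|q_i-p|=R$ we get $v_i\cdot e=|v_i|^2/2R\le L^2/2R$: the $v_i$ are almost tangential. Take an orthonormal basis of the direction space of $Y$ with first vector $e$, and expand $\det(v_1,\dots,v_k)$ along the first coordinate. There are $k$ terms, and by Hadamard's inequality each minor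 is at most $L^{k-1}$. So $|\det|\le kL^{k+1}/2R$. But $\det^2$ is the Gram determinant of the independent integer vectors $v_i$, a positive integer, so $|\det|\ge1$.

**Step 2: bound the diameter of $\rho$-components.** Let $D_0=0$, $D_k=k(D_{k-1}+\rho)^{k+1}$; since $\rho\ge1$, this is nondecreasing in $k$. *Every $\rho$-component $Q$ on a type-$k$ sphere has diameter $\le D_k$.* We induct on $k$; $k=0$ is trivial. If $\operatorname{diam}Q\le D_{k-1}$ we are done, so suppose $\operatorname{diam}Q>D_{k-1}$. Build up $Q$ from one point by adding one adjacent point at a time. The diameter grows by at most $\rho$ per step, so there is a connected $Q'\subset Q$ with $D_{k-1}<\operatorname{diam}Q'\le D_{k-1}+\rho=:L$. If $Q'$ lay in an affine subspace of $Y$ of dimension $l\le k-1$, it would lie in a $\rho$-component on a type-$l$ sphere, and the induction hypothesis would give $\operatorname{diam}Q'\le D_l\le D_{k-1}$, a contradiction. So $Q'$ contains $k+1$ affinely independent points, Step 1 gives $R\le kL^{k+1}/2$, and $\operatorname{diam}Q\le2R\le kL^{k+1}=D_k$.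

**Step 3: a dichotomy.** For $k\ge1$, if some $\rho$-component lies in no type-$l$ sphere with $l\le k-1$, it contains $k+1$ affinely independent points at mutual distances $\le D_k$. So by Step 1: either every $\rho$-component of $\mathbb Z^d\cap\Gamma$ lies on a sphere of type $\le k-1$, or $R\le R_0:=kD_k^{k+1}/2$.

**Step 4: induct on the type.** *Claim: for each $k$ and $r\in(0,\pi)$ there is $c_k(r)>0$ with $\int_{B(x,r)}|P|^2\ge c_k(r)\sum|a_\xi|^2$ for every $x$, whenever the spectrum of $P$ lies in $\mathbb Z^d\cap\Gamma$ with $\Gamma$ of type $k$.* For $k=0$, $|P|$ is constant and the claim is trivial. Let $k\ge1$. Translation changes only the phases of the $a_\xi$, so take $x=0$. Let $\chi\in C_c^\infty(B(0,r))$, $0\le\chi\le1$, $\chi=1$ on $B(0,r/2)$, and $c=\min_{l<k}c_l(r/2)$. Choose $\rho\ge1$ with $(2\pi)^d\sum_{|\zeta|>\rho}|\hat\chi(\zeta)|\le c/2$, and let $R_0=R_0(\rho)$.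

If $R>R_0$, write $P=\sum_\alpha P_\alpha$ over the $\rho$-components. Each lies on a sphere of type $\le k-1$, so $\int\chi|P_\alpha|^2\ge\int_{B(0,r/2)}|P_\alpha|^2\ge c\,\|a^{(\alpha)}\|_{\ell^2}^2$, where $a^{(\alpha)}$ are the coefficients of $P_\alpha$. The cross terms are $(2\pi)^d\sum a_\xi\bar a_\eta\hat\chi(\eta-\xi)$ over pairs in different components, for which $|\xi-\eta|>\rho$. By Schur's test they total at most $\frac c2\|a\|_{\ell^2}^2$. Hence $\int\chi|P|^2\ge\frac c2\|a\|_{\ell^2}^2$.

If $R\le R_0$, multiply $P$ by $e^{-i\langle\xi_0,x\rangle}$ with $\xi_0$ in the spectrum. Then the spectrum lies in the fixed finite set $\{|\zeta|\le2R_0\}$. On trigonometric polynomials with this spectrum, $\int_{B(0,r)}|\cdot|^2$ is a positive definite quadratic form, because a trigonometric polynomial that vanishes on a ball vanishes identically. So it is bounded below by a positive multiple of $\sum|a_\xi|^2$. The smaller of the two constants serves as $c_k(r)$.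

Lemma 5 is the case $k=d$. $\square$

## 7. Why Baire alone leaves a residual set

Let $S_N\to0$ on $U$ with $S_N$ real, and let $B\subset U$ and $m$ be as at the start of Section 6. There $|A_n|\le2m$ and $A_n\to0$ pointwise, so by dominated convergence and Lemma 5, $c_B\varepsilon_n\le\int_B|A_n|^2\to0$. Hence $\varepsilon_n\to0$, the $a_\xi$ are bounded, and $f=\sum a_\xi e^{i\langle\xi,x\rangle}$ is a distribution.

Does $f$ vanish on $U$? The first thing to try is Baire again. Every ball in $U$ contains a smaller ball on which all $|S_N|\le m'$ for some $m'$. There the averages $e^{t\Delta}f$ of Fact 1(i) are bounded by $m'$ and tend to $0$, so $f=0$ on that smaller ball. Therefore $f$ vanishes on a dense open subset of $U$. What remains is $Z=U\cap K$, where $K=\operatorname{supp}f$, a relatively closed set without interior. We can apply Baire to $Z$: there is a ball $B\subset U$ centered on $Z$ with $|S_N|\le m$ on $B\cap K$. But here the argument stops. The bound holds only *on* $K$, while $f$ as a distribution is determined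 by what happens in a neighborhood of $K$. Beside $K$ we know $f=0$, but we have no bound for $S_N$.

The way across is a maximum principle. Suppose $u$ solves $u-s\Delta u=f$ with $s>0$. Off $K$, $u=s\Delta u$, so $u$ has no positive interior maximum there. If $u\le M$ on $K$, then inside $B$ only the boundary of $B$ can push $u$ above $M$, and that influence fades as $s\to0$, while $u\to f$. To do this rigorously one tests the equation against $\eta^2(u-M)_+$, where $\eta$ is a cutoff, and needs $\langle f,\eta^2(u-M)_+\rangle=0$. If $f$ were in $H^{-1}$, truncation in $H^1$ would do. But $f\in H^{-1}$ means $\sum\varepsilon_n/(1+n)<\infty$, which $\varepsilon_n\to0$ does not give. We know only $f\in H^{-1-\sigma}$ for every $\sigma>0$. So we need positive parts in $H^{1+\sigma}$.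

Some condition on $\varepsilon_n$ is unavoidable for bounds on the support alone. Let $f=\partial_1\delta_0$, so $a_\xi=(2\pi)^{-d}i\xi_1$. Then $K=\{0\}$ and $S_N(0)=0$ for all $N$ by symmetry, yet $f$ is not a bounded function near $0$. Here $\varepsilon_n$ does not tend to $0$.

## 8. Positive parts in $H^{1+\sigma}$

How large may $\sigma$ be? For $u=\sin x$ on the circle, $\hat u_+(k)=\frac1{\pi(1-k^2)}$ for even $k$, and $\hat u_+(k)=0$ for odd $k\neq\pm1$. So $u_+\in H^{1+\sigma}$ exactly when $\sum k^{2+2\sigma-4}<\infty$, that is, $\sigma<\frac12$. We fix $\sigma=\frac14$.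

**Lemma 6.** There is $C$ with $\|u_+\|_{H^{1+\sigma}}\le C\|u\|_{H^{1+\sigma}}$ for all real $u\in C^\infty(\mathbb T^d)$.

*Proof.* **Step 1: a Hardy inequality.** Its purpose is to control the jump that cutting $h$ off at the ends of an interval creates. Let $I$ be a bounded interval, $h$ bounded measurable, $\int_Ih=0$, $d_I(x)=\operatorname{dist}(x,\partial I)$. Then
$$\int_I|h|^2d_I^{-2\sigma}\le C\,Q,\qquad Q=\int_I\!\int_I\frac{|h(x)-h(y)|^2}{|x-y|^{1+2\sigma}}\,dx\,dy.$$
Both sides scale like $|I|^{1-2\sigma}$, so take $I=(0,1)$. There $d_I^{-2\sigma}\le x^{-2\sigma}+(1-x)^{-2\sigma}$, and by symmetry it suffices to bound $\int_0^1|h|^2x^{-2\sigma}dx$; assume $Q<\infty$.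

Let $J_k=(2^{-k-1},2^{-k})$, $k\ge0$, let $m_k$ be the mean of $h$ on $J_k$, and let $q_k$ be the part of $Q$ over $(J_k\cup J_{k+1})^2$. Each pair $(x,y)$ is counted at most twice, so $\sum q_k\le2Q$. On $J_k\times J_{k+1}$ we have $|x-y|\le2^{-k}$. So by Cauchy–Schwarz
$$|m_k-m_{k+1}|^2\le\frac1{|J_k||J_{k+1}|}\int_{J_k}\!\int_{J_{k+1}}|h(x)-h(y)|^2\,dy\,dx\le8\cdot2^{2k}\,2^{-k(1+2\sigma)}q_k=8\cdot2^{k(1-2\sigma)}q_k .$$
Put $b_k=2^{-k(1-2\sigma)/2}|m_k|$ and $\theta=2^{-(1-2\sigma)/2}<1$. Then $b_{k+1}\le\theta b_k+\sqrt{8q_k}$. Since $h$ is bounded, $b_k\le\|h\|_\infty\theta^k$, so $(b_k)\in\ell^2$ and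
$$\|b\|_{\ell^2}\le b_0+\theta\|b\|_{\ell^2}+\Big(8\sum q_k\Big)^{1/2}.$$
Since $\int_0^1h=0$ and $|x-y|\le1$, $b_0^2=|m_0|^2\le|J_0|^{-1}\int_{J_0}\int_0^1|h(x)-h(y)|^2dy\,dx\le2Q$. As $\theta<1$, this yields $\sum b_k^2\le CQ$. Finally,
$$\int_{J_k}|h-m_k|^2\le|J_k|^{-1}\iint_{J_k^2}|h(x)-h(y)|^2\,dx\,dy\le|J_k|^{2\sigma}q_k ,$$
and $x^{-2\sigma}\le|J_k|^{-2\sigma}$ on $J_k$. So $\int_{J_k}|h|^2x^{-2\sigma}\le2q_k+2|J_k|^{1-2\sigma}m_k^2\le2(q_k+b_k^2)$. Sum over $k$.

**Step 2: one variable.** For $h$ on $\mathbb T$ let $[h]^2=\int_{\mathbb T}\int_{-\pi}^\pi|h(x+y)-h(x)|^2|y|^{-1-2\sigma}dy\,dx$. Let $g$ be real and smooth on $\mathbb T$, $h=g'$, $P=\{g>0\}$. *Claim: $[1_Ph]\le C[h]$.* This is trivial if $P=\emptyset$ or $P=\mathbb T$. Otherwise $P$ is a disjoint union of open arcs $I$ with $g=0$ at the endpoints, so $\int_Ih=0$: this is what Hardy's inequality needs. For $x\in I$, $x+y\notin P$ forces $|y|\ge d_I(x)$, and $\int_{|y|\ge\delta}|y|^{-1-2\sigma}dy=\delta^{-2\sigma}/\sigma$. Pairs with both points in $P$ contribute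 at most $[h]^2$. Pairs with exactly one point in $P$ contribute, by the symmetry that exchanges the two points, twice the integral over $x\in P$, $x+y\notin P$. Hence
$$[1_Ph]^2\le[h]^2+2\int_P|h(x)|^2\int_{|y|\le\pi,\,x+y\notin P}|y|^{-1-2\sigma}dy\,dx\le[h]^2+\frac2\sigma\sum_I\int_I|h|^2d_I^{-2\sigma}\le C[h]^2 .$$
The last step is Step 1 on each arc lifted to $\mathbb R$. The distance inside a lifted arc is at least the circle distance, and the sets $I\times I$ are disjoint, so the quantities $Q$ add up to at most $[h]^2$.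

**Step 3: pass to $\mathbb T^d$.** For integers $k\ne0$, substituting $z=|k|y$,
$$\int_{-\pi}^\pi|e^{iky}-1|^2|y|^{-1-2\sigma}dy=|k|^{2\sigma}\int_{-|k|\pi}^{|k|\pi}|e^{iz}-1|^2|z|^{-1-2\sigma}dz .$$
The integral on the right lies between its values over $[-\pi,\pi]$ and over $\mathbb R$, so the left side is comparable to $|k|^{2\sigma}$. By Plancherel, $\sum_\xi|\xi_j|^{2\sigma}|\hat G(\xi)|^2$ is comparable to $\int_{\mathbb T^d}\int_{-\pi}^\pi|G(x+ye_j)-G(x)|^2|y|^{-1-2\sigma}dy\,dx$. Apply this with $G=\partial_ju_+=1_{\{u>0\}}\partial_ju$ and with $G=\partial_ju$, and use Step 2 on each line parallel to $e_j$. This gives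
$$\sum_\xi|\xi_j|^{2+2\sigma}|\widehat{u_+}(\xi)|^2\le C\sum_\xi|\xi_j|^{2+2\sigma}|\hat u(\xi)|^2 .$$
Since $\sum_j|\xi_j|^{2+2\sigma}\ge c|\xi|^{2+2\sigma}$ and $\|u_+\|_2\le\|u\|_2$, summing over $j$ finishes the proof. $\square$

## 9. The energy inequality on the support

**Proposition 7.** Let $f=\sum a_\xi e^{i\langle\xi,x\rangle}$ be real with $\varepsilon_n\to0$, $K=\operatorname{supp}f$. Let $B$ be a ball of radius $r<\pi$ and $M\ge0$, with $|S_N(x)|\le M$ for all $N$ and all $x\in K\cap B$. Then $f|_{\frac12B}\in L^\infty$, with $|f|\le M$.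

*Proof.* **Step 1: the regularized solution is at most $M$ on $K\cap B$.** Since $(\varepsilon_n)$ is bounded, $f\in H^{-1-\sigma}$. For $s\in(0,1]$ and $\delta>0$ let
$$u=\sum_\xi(1+s|\xi|^2)^{-1}e^{-\delta|\xi|^2}a_\xi e^{i\langle\xi,x\rangle}\in C^\infty,\qquad f_\delta=e^{\delta\Delta}f,\qquad u-s\Delta u=f_\delta .$$
Put $c_N=(1+sN)^{-1}e^{-\delta N}$. Then $c_N\downarrow0$ and $c_0=1$. The $S_N$ grow at most polynomially, so Abel summation gives $u=\sum_N(c_N-c_{N+1})S_N$, an average of the $S_N$ with positive weights. Hence $|u|\le M$ on $K\cap B$.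

**Step 2: $f$ annihilates the truncation.** Let $v=(u-M)_+$, let $\eta\in C_c^\infty(B)$ be real, and $w=\eta^2v$. We show $\langle f,w\rangle=0$. For $\kappa\in(0,1]$ let $w_\kappa=\eta^2(u-M-\kappa)_+$. It lies in $H^{1+\sigma}$ by Lemma 6 and the multiplier bound. Its support is a compact subset of $B\cap\{u\ge M+\kappa\}$, hence disjoint from $K$ by Step 1. Mollifications of $w_\kappa$ converge to it in $H^{1+\sigma}$ and eventually have support disjoint from $K$, so $\langle f,w_\kappa\rangle=0$. As $\kappa\to0$, $w_\kappa\to w$ uniformly, and the norms $\|w_\kappa\|_{H^{1+\sigma}}$ stay bounded by Lemma 6 applied to $u-M-\kappa$. So $w_\kappa\to w$ weakly in $H^{1+\sigma}$, and $\langle f,w\rangle=0$.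

**Step 3: the energy inequality.** Since $w$ is Lipschitz, integration by parts gives
$$\int uw+s\int\nabla u\cdot\nabla w=\langle f_\delta,w\rangle=\langle f_\delta-f,w\rangle .$$
On $\{v>0\}$ we have $u=v+M\ge v$ and $\nabla u=\nabla v$; a.e. on $\{v=0\}$ we have $\nabla w=0$. With $\nabla w=\eta^2\nabla v+2\eta v\nabla\eta$ this gives
$$\int\eta^2v^2+s\int\eta^2|\nabla v|^2\le-2s\int\eta v\,\nabla\eta\cdot\nabla v+|\langle f_\delta-f,w\rangle| .$$
By $2|ab|\le a^2+b^2$ the first term on the right is at most $s\int\eta^2|\nabla v|^2+s\int|\nabla\eta|^2v^2$. Hence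
$$\int\eta^2v^2\le s\int|\nabla\eta|^2v^2+|\langle f_\delta-f,w\rangle| .\tag{3}$$

**Step 4: the error tends to $0$ as $\delta\to0$, with $s$ and $\eta$ fixed.** This is where $\varepsilon_n\to0$ is used. By Lemma 6 and the multiplier bound, the error is at most $C_\eta\|f-f_\delta\|_{H^{-1-\sigma}}(\|u\|_{H^{1+\sigma}}+CM)$. Now
$$\|f-f_\delta\|_{H^{-1-\sigma}}^2\le\sum_{n\ge1}n^{-1-\sigma}\min(1,\delta n)^2\varepsilon_n=o(\delta^\sigma),$$
$$\|u\|_{H^{1+\sigma}}^2\le\varepsilon_0+Cs^{-2}\sum_{n\ge1}n^{\sigma-1}e^{-2\delta n}\varepsilon_n=o_s(\delta^{-\sigma}).$$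
Indeed, without the factors $\varepsilon_n$ the two sums are $O(\delta^\sigma)$ and $O(\delta^{-\sigma})$: in the first, split at $n=1/\delta$. The terms with $n\le n_0$ contribute only $O_{n_0}(\delta^2)$ and $O_{n_0}(1)$, and the others carry the factor $\sup_{n>n_0}\varepsilon_n$, which is as small as we like. So the product is $o(\delta^{\sigma/2})\,(o_s(\delta^{-\sigma/2})+CM)=o(1)$. With $\varepsilon_n$ only bounded, this estimate would give $O(1)$ and no more.

**Step 5: let $\delta\to0$, then $s\to0$.** As $\delta\to0$, $u\to u_s:=\sum(1+s|\xi|^2)^{-1}a_\xi e^{i\langle\xi,x\rangle}$ in $L^2$. Put $v_s=(u_s-M)_+$. Then $v\to v_s$ in $L^2$, and (3) gives $\int\eta^2v_s^2\le s\int|\nabla\eta|^2v_s^2$. Apply this twice: with a cutoff supported in $B$ and equal to $1$ on $\frac34B$, and with a cutoff supported in $\frac34B$ and equal to $1$ on $\frac12B$, both with $|\nabla\eta|\le8/r$. Since $0\le v_s\le|u_s|$ and $\sum_n(1+sn)^{-2}=O(1/s)$,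
$$\int_{\frac12B}v_s^2\le\Big(\frac{64s}{r^2}\Big)^2\|u_s\|_2^2\le C_rs^2\sum_n\frac{\varepsilon_n}{(1+sn)^2}=O(s)\to0 .$$
One application would give only $O(1)$; the second supplies the missing factor $s$. Since $u_s\to f$ as distributions and $u_s\le M+v_s$, we get $\langle f,\varphi\rangle\le M\int\varphi$ for $0\le\varphi\in C_c^\infty(\frac12B)$. The same argument for $-f$ gives $\langle f,\varphi\rangle\ge-M\int\varphi$. So $M\,dx\pm f$ are positive distributions on $\frac12B$, hence positive measures, with sum $2M\,dx$. Therefore $f$ is absolutely continuous there, with density bounded by $M$. $\square$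

**Corollary 8.** If $f$ is real, $\varepsilon_n\to0$, and $S_N(x)\to0$ at every point of an open set $O$, then $f=0$ on $O$.

*Proof.* Suppose $Z=O\cap\operatorname{supp}f\ne\emptyset$. It is a Baire space, and it is the union over $m$ of the relatively closed sets $\{x\in Z:|S_N(x)|\le m\ \forall N\}$. So there are $m$ and a ball $B\subset O$ centered at a point of $Z$ with $|S_N|\le m$ on $B\cap Z=B\cap\operatorname{supp}f$ for all $N$. By Proposition 7, $f\in L^\infty(\frac12B)$. By Fact 1(ii), $e^{t\Delta}f\to f$ a.e. on $\frac14B$, and by Fact 1(i) this limit is $0$. So $f=0$ on $\frac14B$, although its center lies in $\operatorname{supp}f$: a contradiction. $\square$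

## 10. Proof of Theorem A

Let $U$ and $E$ be as in Section 5, and let $S_N\to0$ on $U=\mathbb T^d\setminus E$, with $S_N$ real. The first paragraph of Section 7 shows that $\varepsilon_n\to0$ and that $f$ is a distribution. By Corollary 8 with $O=U$, $f=0$ on $U$. Since $x_i\in U$, the sequence $S_N(x_i)$ converges, so $\sup_N|S_N(x_i)|<\infty$. By Lemma 4, $f=0$, that is, all $a_\xi=0$. So $E$ is a closed $U$-set with $|E|>(2\pi)^d-\tau$, and the conjecture is false for every $d\ge2$. $\blacksquare$

## 11. Two singular measures on the circle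

For Theorem B the set where $S_N\to0$ must be Lebesgue null, and three parts of the proof above fail. First, the shells must become null, so $\varphi_\varepsilon$ should degenerate to $1-2\pi\nu$ with a singular probability measure $\nu$. Lemma 2 survives if $\sum_{k\ne0}|\hat\nu(k)||k|^{-(d-1)/2}<\infty$. For $d=2$ a point mass is not good enough, since $\sum|k|^{-1/2}=\infty$; Lemma 9 supplies a better $\nu$. Second, $A_n\to0$ on a null set says nothing about $\int_B|A_n|^2dx$; we shall integrate against a singular measure that resembles Lebesgue measure, built from Lemma 10. Third, a null set contains no open set, so Corollary 8 has nothing to act on; Section 13 replaces it by a two-case argument.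

**Lemma 9.** There are a closed Lebesgue-null set $\mathcal N\subset\mathbb R/2\pi\mathbb Z$ and a probability measure $\nu$ on $\mathcal N$ with $\sum_{k\ne0}|\hat\nu(k)||k|^{-1/2}<\infty$, where $\hat\nu(k)=\int e^{-ikt}d\nu$.

*Proof.* The plan is to multiply by rapidly oscillating bumps, each of which moves the Fourier mass it adds to very high frequencies, where the weight is small. For functions let $\hat h(k)=\frac1{2\pi}\int he^{-ikt}dt$ and $\|h\|_*=\sum_k|\hat h(k)|(1+|k|)^{-1/2}$. Take $0\le g\in C^\infty(\mathbb T)$ with $\hat g(0)=1$ and support in a closed arc $J$ of length $\pi$. For smooth $F$,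
$$\|F\cdot(g(n\,\cdot)-1)\|_*\le\sum_{l\ne0}\sum_{k'}|\hat g(l)||\hat F(k')|(1+|k'+ln|)^{-1/2}\to0\quad(n\to\infty)$$
by dominated convergence: each term tends to $0$ because $l\neq0$. Also $|\mathcal A\cap\{t:nt\in J\}|\to\frac12|\mathcal A|$ for a finite union $\mathcal A$ of arcs.

Let $F_0=1$, $\mathcal N_0=\mathbb T$. Choose inductively $n_1,n_2,\dots$ such that $F_q=\prod_{l\le q}g(n_lt)$ and $\mathcal N_q=\{t:n_lt\in J,\ l\le q\}$ satisfy $\|F_q-F_{q-1}\|_*\le4^{-q}$ and $|\mathcal N_q|\le\frac34|\mathcal N_{q-1}|$. (The set $\mathcal N_{q-1}$ has positive measure, since $F_{q-1}$ has positive integral and vanishes off it, so a large $n_q$ achieves both.) Since $\sum4^{-q}=\frac13$ and the weight at $k=0$ is $1$, we get $\hat F_q(0)\in[\frac23,\frac43]$ and $\|F_q\|_*\le\frac43$. A weak-$*$ limit of $F_q\,dt/2\pi$ along a subsequence is a positive measure of mass in $[\frac23,\frac43]$. It is carried by $\mathcal N=\bigcap\mathcal N_q$, since the $\mathcal N_q$ are closed and decreasing and $\operatorname{supp}F_{q'}\subset\mathcal N_q$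 for $q'\ge q$. The set $\mathcal N$ is closed, and null because $|\mathcal N_q|\le2\pi(3/4)^q$. The Fourier coefficients converge along the subsequence, so by Fatou those of the limit have weighted sum at most $\frac43$. Since $|k|^{-1/2}\le\sqrt2\,(1+|k|)^{-1/2}$ for $k\ne0$, the required sum is finite. Normalize. $\square$

**Lemma 10.** For every integer $j\ge1$ there are a probability measure $\omega_j$ on $\mathbb T$ and a Lebesgue-null Borel set $\mathcal M_j$ with $\omega_j(\mathcal M_j)=1$ and $|\hat\omega_j(k)|\le\frac1{2j}$ for $k\ne0$.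

*Proof.* Let $\gamma=1/j$ and $P_L=\prod_{l<L}(1+\gamma\cos3^lt)\ge0$, a Riesz product. Every integer has a unique balanced ternary expansion $k=\sum e_l3^l$ with $e_l\in\{-1,0,1\}$; for example $5=9-3-1$. Expanding the product, the Fourier coefficient of $P_L$ at $k$ is $\prod_l(\gamma/2)^{|e_l|}$ if the expansion of $k$ uses only $l<L$, and $0$ otherwise. (At $k=5$ and $L=3$ it is $(\gamma/2)^3$.) So $P_L\,dt/2\pi$ has mass $1$ and its coefficients stabilize as $L\to\infty$. Let $\omega_j$ be the weak-$*$ limit. Then $\hat\omega_j(0)=1$ and $0\le\hat\omega_j(k)\le\gamma/2=\frac1{2j}$ for $k\ne0$.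

To see that $\omega_j$ lives on a null set, put $Y_l=\cos3^lt$. Then $\int Y_l\,d\omega_j=\gamma/2$. For $l\ne l'$, $Y_lY_{l'}=\frac12\cos((3^l+3^{l'})t)+\frac12\cos((3^l-3^{l'})t)$ gives $\int Y_lY_{l'}\,d\omega_j=\gamma^2/4$. So the functions $Y_l-\gamma/2$ are bounded and orthogonal in $L^2(\omega_j)$, and $\frac1L\sum_{l<L}Y_l\to\gamma/2$ in $L^2(\omega_j)$. The $Y_l$ are also bounded and orthogonal in $L^2(dt)$, so the same averages tend to $0$ in $L^2(dt)$. Along a suitable subsequence both limits hold almost everywhere for the respective measures. Let $\mathcal M_j$ be the Borel set where the averages along this subsequence tend to $\gamma/2\ne0$. It has full $\omega_j$-measure and Lebesgue measure zero. $\square$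

## 12. The null set $U_\infty$ and the decay of $\varepsilon_n$

**Construction.** Let $X=\{x_i\}$ be countable and dense in $\mathbb T^d$. For $i,j\ge1$ let
$$\Sigma_{ij}=\{x:0<|x-x_i|<\pi,\ j|x-x_i|\bmod2\pi\in\mathcal N\},$$
a null set, since its radii form a null set. The set
$$X\cup\bigcup_{i,j}\Sigma_{ij}\cup\bigcup_j\{x:\text{first coordinate of }x\text{ lies in }\mathcal M_j\}$$
is null, hence contained in a null $G_\delta$ set $U_\infty=\bigcap_kU_k$ with $U_k$ open. Let $E=\mathbb T^d\setminus U_\infty$. It has full measure. As the $U_k$ are open and dense, $E$ is a meager $F_\sigma$ set.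

From now on suppose $S_N\to0$ on $U_\infty$, with $S_N$ real. We must show that all $a_\xi$ are $0$.

**Step 1: a ball on which $S_N$ is bounded.** $U_\infty$ is a dense $G_\delta$, hence a Baire space. It is the union of the relatively closed sets where $|S_N|\le m$ for all $N$. So for some ball $B$ and some $m$, $|S_N|\le m$ on $B\cap U_\infty$ for all $N$, and hence on $B$, by density and continuity. So $|A_n|\le2m$ on $B$.

**Step 2: integrate $|A_n|^2$ against a measure carried by $U_\infty$.** Let $\chi\in C_c^\infty(B)$, $0\le\chi\le1$, $\chi=1$ on $\frac12B$. With superscripts denoting coordinates, let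
$$\mu_j=\omega_j(dx^{(1)})\otimes(2\pi)^{-(d-1)}dx^{(2)}\cdots dx^{(d)} .$$
It is carried by the points whose first coordinate lies in $\mathcal M_j$, so by $U_\infty$. There $A_n\to0$, so by dominated convergence $\int\chi|A_n|^2d\mu_j\to0$ as $n\to\infty$, for each $j$.

**Step 3: compare $\mu_j$ with Lebesgue measure.** The numbers $\kappa(\zeta)=\int e^{i\langle\zeta,x\rangle}d\mu_j-\int e^{i\langle\zeta,x\rangle}\frac{dx}{(2\pi)^d}$ vanish unless $\zeta=ke_1$ with $k\ne0$, and then $|\kappa|\le1/j$ by Lemma 10. Expanding $\chi$ and $|A_n|^2$,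
$$\int\chi|A_n|^2d\mu_j-(2\pi)^{-d}\int\chi|A_n|^2dx=\sum_{|\xi|^2=|\eta|^2=n}a_\xi\bar a_\eta\sum_\theta\hat\chi(\theta)\,\kappa(\theta+\xi-\eta).$$
For fixed $\theta$ and $\xi$, the $\eta$ with $\kappa(\theta+\xi-\eta)\ne0$ lie on a line, which meets the sphere $|\eta|^2=n$ in at most two points; the same holds with $\xi$ and $\eta$ interchanged. So for each $\theta$ the row and column sums are at most $2/j$, and by Schur's test the right side is at most $\frac2j\|\hat\chi\|_{\ell^1}\varepsilon_n$ in modulus. Lemma 5 on $\frac12B$ gives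
$$\int\chi|A_n|^2d\mu_j\ge\Big(c-\frac2j\|\hat\chi\|_{\ell^1}\Big)\varepsilon_n,\qquad c=(2\pi)^{-d}c_{\frac12B}>0 .$$
Fix $j$ so large that the bracket is positive. Since the left side tends to $0$ by Step 2, $\varepsilon_n\to0$. In particular the $a_\xi$ are bounded and $f=\sum a_\xi e^{i\langle\xi,x\rangle}$ is a distribution.

## 13. Baire on the support of $f$: proof of Theorem B

**Step 4: two cases.** Suppose $K=\operatorname{supp}f\ne\emptyset$. A point of $K$ is either outside some $U_k$, or in $U_\infty$, where $S_N$ is bounded. So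
$$K=\bigcup_k(K\setminus U_k)\cup\bigcup_mK_m,\qquad K_m=\{x\in K:|S_N(x)|\le m\ \forall N\},$$
and all these sets are closed. By Baire there is a ball $B$, centered at a point of $K$, of radius $r<\pi$, such that one of the following holds:

1. $K\cap B\cap U_k=\emptyset$ for some $k$;
2. for some $m$, $|S_N|\le m$ on $K\cap B$ for all $N$.

(This $B$ is unrelated to the ball in Section 12.) We show that both cases are contradictory.

**Step 5: the shell estimate, uniform in the smoothing.** Let $\rho_\varepsilon\ge0$ be smooth even mollifiers on $\mathbb R$ supported in $(-\varepsilon,\varepsilon)$ with $\int\rho_\varepsilon=1$, and let $\varphi_\varepsilon=1-2\pi\,\nu*\rho_\varepsilon$ on $\mathbb R/2\pi\mathbb Z$. It has mean $0$, equals $1$ off the $\varepsilon$-neighborhood of $\mathcal N$, and its Fourier coefficients satisfy $|c_k|\le|\hat\nu(k)|$ for $k\ne0$. For $\psi\in C_c^\infty((0,\pi))$ let $W_{j,\varepsilon}(x)=\psi(|x|)\varphi_\varepsilon(j|x|)$. Let $M_i=\sup_N|S_N(x_i)|$, finite since $x_i\in U_\infty$. Since $(d-1)/2\ge\frac12$,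 Lemma 2 with $\lambda=j$ gives, for all $t\ge0$,
$$|\langle e^{t\Delta}f,W_{j,\varepsilon}(\cdot-x_i)\rangle|\le C_{\psi,i}\,j^{-1/2},\qquad C_{\psi,i}=2(2\pi)^dM_iC_\psi\sum_{k\ne0}|\hat\nu(k)||k|^{-1/2},\tag{4}$$
and $C_{\psi,i}$ is independent of $\varepsilon$ and $t$. This is where Lemma 9 is used.

**Step 6: Case 1 is impossible.** Here $f=0$ on the open set $B\cap U_k$, and we argue as in Lemma 4. Let $x_i\in X\cap\frac12B$, $\psi\in C_c^\infty((0,r/2))$, $j\ge1$. The difference $\psi(|\cdot-x_i|)-W_{j,\varepsilon}(\cdot-x_i)$ is supported in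
$$\{x:|x-x_i|\in\operatorname{supp}\psi,\ \operatorname{dist}(j|x-x_i|,\mathcal N+2\pi\mathbb Z)\le\varepsilon\}.$$
These are compact subsets of $B$ that decrease, as $\varepsilon\downarrow0$, to a subset of $\Sigma_{ij}\subset U_k$. By compactness, for small $\varepsilon$ they lie in $B\cap U_k$, where $f=0$. So (4) with $t=0$ gives $|\langle f,\psi(|\cdot-x_i|)\rangle|\le C_{\psi,i}j^{-1/2}$ for every $j$, and the pairing is $0$. By Fact 3 with $O=\frac12B$ and $\rho_0=r/2$, $f=0$ on $\frac12B$. This contradicts that the center of $B$ is in $K$.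

**Step 7: Case 2 is impossible.** By Section 12 and Proposition 7, $f\in L^\infty(\frac12B)$. We do not know that $f=0$ near the shells, but we know that $e^{t\Delta}f\to0$ *on* them, boundedly, and we can integrate over them with a measure. Let $x_i\in X\cap\frac18B$ and $\psi\in C_c^\infty((0,r/8))$, so that all test functions below are supported in $\frac14B$. Let $\tilde\nu$ be the periodic lift of $\nu$ to $\mathbb R$. For fixed $t>0$ the function $e^{t\Delta}f$ is continuous. Write $\langle e^{t\Delta}f,W_{j,\varepsilon}(\cdot-x_i)\rangle$ in polar coordinates around $x_i$ with $s=j|x-x_i|$, and let $\varepsilon\to0$. The mollified measure $\tilde\nu*\rho_\varepsilon$ is integrated against a continuous, compactly supported function of $s$, so (4) becomes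
$$\Big|\int e^{t\Delta}f\;\psi(|x-x_i|)\,dx-\int e^{t\Delta}f\,d\Lambda_{ij}\Big|\le C_{\psi,i}\,j^{-1/2},$$
where
$$\int q\,d\Lambda_{ij}=\frac{2\pi}j\int_{\mathbb R}\psi\Big(\frac sj\Big)\Big(\frac sj\Big)^{d-1}\int_{S^{d-1}}q\Big(x_i+\frac sj\omega\Big)\,d\sigma(\omega)\,d\tilde\nu(s).$$
$\Lambda_{ij}$ is a finite signed (or complex) measure carried by $\Sigma_{ij}\cap\frac14B\subset U_\infty$. Now let $t\to0$. By Fact 1, $e^{t\Delta}f\to0$ pointwise on $U_\infty$ and is uniformly bounded on $\frac14B$ for small $t$. So $\int e^{t\Delta}f\,d\Lambda_{ij}\to0$ by dominated convergence. The first integral tends to $\langle f,\psi(|\cdot-x_i|)\rangle$. Therefore $|\langle f,\psi(|\cdot-x_i|)\rangle|\le C_{\psi,i}j^{-1/2}$ for every $j$, hence it is $0$. By Fact 3 with $O=\frac18B$ and $\rho_0=r/8$, $f=0$ on $\frac18B$, again a contradiction.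

So $K=\emptyset$, $f=0$, and all $a_\xi=0$. Hence $E$ is a $U$-set with $|\mathbb T^d\setminus E|=0$. $\blacksquare$
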